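\title{Kurepa's theorem for finite antichains does not imply its counterpart for finite chains}

\begin{abstract}
Consider two statements about partially ordered sets: ($\mathrm{KT}_1$) if all antichains are finite and all chains are countable, then the set is countable; ($\mathrm{KT}_2$) if all antichains are countable and all chains are finite, then the set is countable. We show that $\mathrm{KT}_1$ does not imply $\mathrm{KT}_2$ in $\mathrm{ZF}$: every model of $\mathrm{ZFC}$ has a symmetric extension satisfying $\mathrm{KT}_1$ and not $\mathrm{KT}_2$. The extension contains a sequence of countable sets without a choice function, and the symmetries of each set form a torsion divisible group. Torsion makes orbits antichains, and divisibility makes finite orbits trivial. We also show that Dependent Choice implies $\mathrm{KT}_2$ but not $\mathrm{KT}_1$, so neither principle implies the other.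
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in $\mathrm{ZF}$, Zermelo--Fraenkel set theory without the Axiom of Choice. A set is \emph{finite} if it is in bijection with a natural number, and \emph{countable} if it is finite or countably infinite, that is, if it injects into $\omega$. A \emph{cardinal} is an initial ordinal, and a set has \emph{size $\le\mu$} if it injects into the cardinal $\mu$. In a partially ordered set (poset) $(P,\le)$, a \emph{chain} is a subset linearly ordered by $\le$, and an \emph{antichain} is a subset whose elements are pairwise incomparable. Antichains measure the width of a poset and chains its height. The following two principles say, in two ways, that a poset which is neither wide nor tall is small.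
\begin{itemize}
\item[$\mathrm{KT}_1$:] (Kurepa's theorem) Every poset whose antichains are all finite and whose chains are all countable is countable.
\item[$\mathrm{KT}_2$:] Every poset whose antichains are all countable and whose chains are all finite is countable.
\end{itemize}
They are also written $\mathrm{KT}(a<\aleph_0,c\le\aleph_0)$ and $\mathrm{KT}(a\le\aleph_0,c<\aleph_0)$. Both are theorems of $\mathrm{ZFC}$ (Section~\ref{sec:choice}). The following question comes from \cite{EDM}.

\begin{quote}
Is there a model of $\mathrm{ZF}$ in which $\mathrm{KT}_1$ holds and $\mathrm{KT}_2$ fails?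
\end{quote}

Each principle arises from the other by exchanging the words ``chain'' and ``antichain''. For graphs such an exchange costs nothing: passing to the complementary graph swaps cliques and independent sets, so the two corresponding statements about graphs are equivalent in $\mathrm{ZF}$. One might therefore guess that $\mathrm{KT}_1$ and $\mathrm{KT}_2$ are equivalent as well. Transitivity breaks the symmetry. If $\sigma$ is an automorphism of a poset, $\sigma$ has finite order $d$, and $x\le\sigma x$, then
\[
x\le\sigma x\le\sigma^2x\le\dots\le\sigma^dx=x,
\]
so $\sigma x=x$; the same holds if $\sigma x\le x$. An automorphism of finite order moves a point only to a point incomparable with it. Models of $\mathrm{ZF}$ without choice are built from groups of symmetries, and this observation suffices to separate the two principles.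

\begin{theorem}\label{thm:main}
Every model $V$ of $\mathrm{ZFC}$ has a symmetric extension $N\models\mathrm{ZF}+\mathrm{KT}_1+\neg\mathrm{KT}_2$.
\end{theorem}

As usual, either $V$ is countable, so that generic filters exist, or one works with Boolean values. All existence statements about models are relative to the consistency of $\mathrm{ZF}$. With this understanding the answer to the question is yes: $\mathrm{KT}_1$ does not imply $\mathrm{KT}_2$ in $\mathrm{ZF}$. The construction has a parameter, and varying it gives more.

\begin{theorem}\label{thm:lambda}
Let $V\models\mathrm{ZFC}$. For every infinite cardinal $\lambda$ of $V$ there is a symmetric extension $N\models\mathrm{ZF}+\neg\mathrm{KT}_2$ in which, for all infinite cardinals $\mu\le\lambda$, every poset with all antichains finite and all chains of size $\le\mu$ has size $\le\mu$.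
\end{theorem}

The opposite implication fails too. Recall the Principle of Dependent Choices, $\mathrm{DC}$: if $R$ is a binary relation on a nonempty set $Y$ and every $y\in Y$ has some $z\in Y$ with $y\mathrel{R}z$, then there is a sequence $\langle y_j:j<\omega\rangle$ in $Y$ with $y_j\mathrel{R}y_{j+1}$ for all $j$.

\begin{theorem}\label{thm:dc}
\begin{itemize}
\item[(a)] $\mathrm{ZF}\vdash\mathrm{DC}\to\mathrm{KT}_2$.
\item[(b)] There is a model of $\mathrm{ZF}+\mathrm{DC}+\neg\mathrm{KT}_1$, hence of $\mathrm{KT}_2+\neg\mathrm{KT}_1$.
\end{itemize}
Thus $\mathrm{KT}_1$ and $\mathrm{KT}_2$ are independent of each other over $\mathrm{ZF}$.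
\end{theorem}

Section~\ref{sec:choice} proves the two principles from choice and finds the choice functions that each of them provides; this dictates the shape of the model for Theorem~\ref{thm:main}. Section~\ref{sec:orbits} isolates the group theory and runs the argument in a simplified setting. Sections~\ref{sec:model}--\ref{sec:KT1} construct $N$ and prove Theorems~\ref{thm:main} and~\ref{thm:lambda}. Section~\ref{sec:dcmodel} proves Theorem~\ref{thm:dc}(b).

\section{The two principles and choice}\label{sec:choice}

\subsection{From choice to the principles}

\begin{lemma}[Dushnik--Miller; $\mathrm{ZFC}$]\label{lem:DM}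
Let $\mu$ be an infinite cardinal and $\lambda=\mu^+$. Every partial order on $\lambda$ without infinite antichains has a chain of size $\lambda$.
\end{lemma}

\begin{proof}
For $B\subseteq\lambda$ and $x\in B$ let $B_x$ be the set of $y\in B$ incomparable with $x$. Suppose that every $B\subseteq\lambda$ of size $\lambda$ had an element $x$ with $|B_x|=\lambda$. Starting from $B_0=\lambda$, choose $x_j\in B_j$ with $|(B_j)_{x_j}|=\lambda$ and put $B_{j+1}=(B_j)_{x_j}$. For $j<l$ we have $x_l\in B_{j+1}$, so $x_l$ is incomparable with $x_j$, and $\{x_j:j<\omega\}$ is an infinite antichain. Hence there is $B$ of size $\lambda$ with $|B_x|<\lambda$ for all $x\in B$. Choose recursively, for $\xi<\lambda$,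
\[
x_\xi\in B\setminus\bigcup_{\eta<\xi}\bigl(\{x_\eta\}\cup B_{x_\eta}\bigr);
\]
this is possible because $\lambda$ is regular, so the union has size less than $\lambda$. Each $x_\xi$ is different from and comparable with all earlier $x_\eta$, so $\{x_\xi:\xi<\lambda\}$ is a chain of size $\lambda$.
\end{proof}

In $\mathrm{ZFC}$ this gives $\mathrm{KT}_1$: an uncountable poset has a subset of size $\aleph_1$, and if its antichains are finite, that subset contains an uncountable chain. In the model $N$ neither step will be free. We shall have to find a copy of $\omega_1$ inside the poset, and we shall have to apply the lemma in the ground model. The principle $\mathrm{KT}_2$ needs only $\mathrm{DC}$.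

\begin{proof}[Proof of Theorem~\ref{thm:dc}(a)]
Assume $\mathrm{DC}$; recall that $\mathrm{DC}$ implies countable choice, so countable unions of countable sets are countable. Let $P$ be a poset with countable antichains and finite chains, and put $P_{>m}=\{y\in P:y>m\}$ for $m\in P$.

We claim that every uncountable $B\subseteq P$ has an element $m$ with $B\cap P_{>m}$ uncountable. Every nonempty subset of $P$ has a minimal element, since otherwise $\mathrm{DC}$ would give an infinite descending chain in it. Let $M$ be the set of minimal elements of $B$. For $b\in B$, a minimal element of $\{y\in B:y\le b\}$ is minimal in $B$, so $B=M\cup\bigcup_{m\in M}(B\cap P_{>m})$. The set $M$ is an antichain, hence countable. If every $B\cap P_{>m}$ were countable, $B$ would be a countable union of countable sets. This proves the claim.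

Suppose that $P$ is uncountable, and let $Y$ be the set of $m\in P$ with $P_{>m}$ uncountable. The claim for $B=P$ shows $Y\ne\emptyset$, and for $m\in Y$ the claim for $B=P_{>m}$ gives $m'\in Y$ with $m<m'$. By $\mathrm{DC}$ there is an infinite chain $m_0<m_1<\cdots$, a contradiction.
\end{proof}

\subsection{From the principles to choice}

Let $\langle A_\alpha:\alpha<\eta\rangle$ be a sequence of pairwise disjoint nonempty sets, indexed by an ordinal $\eta$. The \emph{level order} on $W=\bigcup_{\alpha<\eta}A_\alpha$ is defined by: $y<z$ if and only if $y\in A_\alpha$, $z\in A_\beta$ and $\alpha<\beta$. The sets $A_\alpha$ are the \emph{levels}. All counterexamples in this paper are level orders.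

\begin{lemma}[$\mathrm{ZF}$]\label{lem:level}
In the level order on $W$:
\begin{itemize}
\item[(i)] the antichains are the subsets of single levels;
\item[(ii)] the chains are the sets meeting each level in at most one point, so a chain is in bijection with the set of indices of the levels it meets, and it defines a choice function for these levels;
\item[(iii)] if $W$ is countable, then $\langle A_\alpha:\alpha<\eta\rangle$ has a choice function.
\end{itemize}
\end{lemma}

\begin{proof}
Two distinct points are comparable exactly when they lie on different levels; this gives (i) and (ii). For (iii), fix an injection of $W$ into $\omega$ and choose from each level the point with the least value.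
\end{proof}

\begin{proposition}[$\mathrm{ZF}$]\label{prop:choice}
Let $\langle A_n:n<\omega\rangle$ be a sequence of nonempty countable sets.
\begin{itemize}
\item[(a)] $\mathrm{KT}_2$ implies that $\langle A_n\rangle$ has a choice function.
\item[(b)] $\mathrm{KT}_1$ implies that $\langle A_n\rangle$ has a choice function whenever there is a sequence $\langle\le_n:n<\omega\rangle$ such that each $\le_n$ is a partial order on $A_n$ with only finite antichains. In particular, this covers sequences of finite sets and sequences of uniformly linearly ordered countable sets.
\end{itemize}
\end{proposition}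

\begin{proof}
An infinite chain or antichain will give a choice only from infinitely many of the sets, so we first pass to products. Let $B_n=A_0\times\dots\times A_n$, a set of sequences of length $n+1$. The $B_n$ are pairwise disjoint, and as finite products of nonempty countable sets they are nonempty and countable. A choice function $f$ for an infinite subfamily of $\langle B_n\rangle$ yields one for $\langle A_n\rangle$: given $m$, take the least $n\ge m$ in the domain of $f$ and the $m$-th coordinate of $f(n)$. So assume, toward a contradiction, that no infinite subfamily of $\langle B_n\rangle$ has a choice function.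

(a) Give $\bigcup_nB_n$ the level order. By Lemma~\ref{lem:level}, antichains are countable, and chains are finite by the assumption. By $\mathrm{KT}_2$ the union is countable, so $\langle B_n\rangle$ has a choice function, a contradiction.

(b) First, $\mathrm{KT}_1$ gives a choice function for every sequence $\langle C_n:n<\omega\rangle$ of nonempty finite sets: in the level order on $\bigcup_n\{n\}\times C_n$ antichains are finite and chains inject into $\omega$, so the union is countable and Lemma~\ref{lem:level}(iii) applies.

Order $B_n$ lexicographically: $\vec a<\vec b$ if $\vec a\ne\vec b$ and $a_i<_ib_i$ at the least $i$ with $a_i\ne b_i$. This relation is irreflexive. It is transitive: if $\vec a<\vec b$ is decided at $i$ and $\vec b<\vec c$ at $j$, then $\vec a$ and $\vec c$ agree below $l=\min(i,j)$, and $a_l\le_lb_l\le_lc_l$ with at least one inequality strict. A lexicographic product of finitely many posets with finite antichains has finite antichains, by induction on the number of factors. Indeed, let $Z$ be an antichain of the product. Two distinct first coordinates of elements of $Z$ are incomparable, since otherwise the two elements would be comparable;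 so there are finitely many first coordinates. The elements of $Z$ with a given first coordinate form, after deleting it, an antichain in the lexicographic product of the remaining factors, so there are finitely many of them.

Now order $P=\bigcup_nB_n$ by keeping these orders and making elements of different $B_n$ incomparable; the sequence $\langle\le_n\rangle$ is what allows us to define the order on all $B_n$ at once. A chain lies in a single $B_n$ and is countable. If $Z$ is an infinite antichain, each $Z\cap B_n$ is finite, so $Z\cap B_n\ne\emptyset$ for infinitely many $n$, and choice for sequences of finite sets gives a choice function for infinitely many $B_n$. Hence all antichains are finite, $P$ is countable by $\mathrm{KT}_1$, and $\langle B_n\rangle$ has a choice function, a contradiction. For the last sentence of (b): if the $A_n$ are finite, let $\le_n$ be equality; linear orders have antichains of size at most one.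
\end{proof}

Part (a) shows how to make $\mathrm{KT}_2$ fail: add a sequence $\langle A_n\rangle$ of countable sets without a choice function. Part (b) shows what must be avoided if $\mathrm{KT}_1$ is to survive: the sets cannot be finite, they cannot be linearly ordered in a uniform way, and indeed they must carry no uniform partial orders with finite antichains. In a symmetric model a uniform structure on the $A_n$ is one that the symmetries preserve. So we look for a group acting on a countable set, without fixed points, that preserves no partial order with finite antichains.

\section{Orbits of torsion divisible groups}\label{sec:orbits}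

An abelian group $\Gamma$ is \emph{torsion} if every element has finite order, and \emph{divisible} if $d\Gamma=\Gamma$ for every integer $d\ge1$. Let
\[
Q=\mathbb Z[1/2]/\mathbb Z
\]
be the additive group of fractions $a/2^j$ modulo the integers. It is countably infinite, and it is torsion because $2^j\cdot a/2^j=0$. It is divisible: if $d=2^ld'$ with $d'$ odd, pick an integer $c$ with $cd'\equiv1\pmod{2^j}$; then $d\cdot ca/2^{j+l}=cd'a/2^j=a/2^j$ in $Q$. Working coordinatewise, a finite power of $Q$ is again torsion and divisible. The infinite power $Q^\omega$ is not torsion, as the element $(1/2,1/4,1/8,\dots)$ shows, so below it matters that each object depends on finitely many coordinates only.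

Let $Q$ act on a poset by automorphisms, and write $x_t$ for the image of a point $x_0$ under $t\in Q$. If $x_0\le x_{1/4}$, then shifting by $1/4$, $1/2$ and $3/4$ gives $x_0\le x_{1/4}\le x_{1/2}\le x_{3/4}\le x_1=x_0$, so $x_0=x_{1/4}$. If the orbit has at most two points, then the square of any permutation of it is the identity; the shift by $t$ is the square of the shift by an element $t'$ with $2t'=t$, so it fixes $x_0$, and the orbit is a single point. The general statement is the following.

\begin{lemma}[$\mathrm{ZF}$]\label{lem:orbit}
Let $\Gamma$ be an abelian group, $(O,\le)$ a poset, and $\gamma\mapsto x_\gamma$ a map from $\Gamma$ onto $O$ such that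
\begin{equation}\label{eq:shift}
x_\gamma\le x_\delta\ \Longrightarrow\ x_{\gamma+\varepsilon}\le x_{\delta+\varepsilon}\qquad\text{for all }\gamma,\delta,\varepsilon\in\Gamma.
\end{equation}
\begin{itemize}
\item[(a)] If $\Gamma$ is torsion, then $O$ is an antichain.
\item[(b)] If $\Gamma$ is divisible and $O$ is finite, then $O=\{x_0\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $x_\gamma\le x_\delta$, put $\varepsilon=\delta-\gamma$, and let $d\ge1$ be the order of $\varepsilon$. By \eqref{eq:shift}, $x_\gamma\le x_{\gamma+\varepsilon}\le x_{\gamma+2\varepsilon}\le\dots\le x_{\gamma+d\varepsilon}=x_\gamma$, so $x_\gamma=x_{\gamma+\varepsilon}=x_\delta$.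

(b) Applying \eqref{eq:shift} in both directions, $x_\gamma=x_\delta$ implies $x_{\gamma+\varepsilon}=x_{\delta+\varepsilon}$. So $\sigma_\varepsilon(x_\gamma)=x_{\gamma+\varepsilon}$ defines a map $\sigma_\varepsilon:O\to O$, with $\sigma_0=\mathrm{id}$ and $\sigma_\varepsilon\sigma_{\varepsilon'}=\sigma_{\varepsilon+\varepsilon'}$. Thus $\varepsilon\mapsto\sigma_\varepsilon$ is a homomorphism into the group of permutations of $O$, which has order $d=|O|!$. Given $\varepsilon$, write $\varepsilon=d\eta$. Then $\sigma_\varepsilon=\sigma_\eta^{\,d}=\mathrm{id}$, so $x_\varepsilon=\sigma_\varepsilon(x_0)=x_0$.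
\end{proof}

Both hypotheses are needed, as $O=\Gamma$ and $x_\gamma=\gamma$ show: the rational numbers with their usual order satisfy \eqref{eq:shift} and are divisible, but form a chain; $\mathbb Z/2\mathbb Z$ ordered by equality is torsion and finite, but has two points.

\subsection*{The argument with atoms}

The following simplified setting is a guide only; nothing later depends on it. Let $T=Q^\omega$ act on $\omega\times Q$ by $\tau(m,t)=(m,t+\tau(m))$, and let $T_n=\{\tau\in T:\tau(m)=0\text{ for }m<n\}$. For $n\le k<\omega$ put
\begin{equation}\label{eq:Gamma}
\Gamma_{n,k}=\{\gamma\in Q^\omega:\gamma(m)=0\text{ unless }n\le m<k\},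
\end{equation}
a group isomorphic to $Q^{k-n}$, hence countable, torsion and divisible. Treat the points of $\omega\times Q$ as atoms, objects without elements, and let $T$ act on sets built from atoms by $\tau x=\{\tau y:y\in x\}$. Say that $n$ \emph{supports} $x$ if $T_n$ fixes $x$, and \emph{admit} only those $x$ such that $x$, its elements, their elements, and so on, all have supports.

The sequence of levels $\{m\}\times Q$ is supported by $0$, and the enumeration $t\mapsto(m,t)$ of the $m$-th level is supported by $m+1$. A function supported by $n$ cannot choose a point from a level $m\ge n$, because each point of that level is moved by some element of $T_n$. So the levels form an admitted sequence of countable sets without an admitted choice function.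

Now let $(P,\le)$ be admitted, supported by $n$, with all admitted antichains finite. Let $x\in P$ be supported by $k\ge n$, and put $x_\gamma=\gamma x$ for $\gamma\in\Gamma_{n,k}$. The group $T_n$ acts on $P$ by automorphisms, so \eqref{eq:shift} holds. Since $T$ is abelian, $T_k$ fixes every $x_\gamma$, so the orbit is admitted. By Lemma~\ref{lem:orbit} it is an antichain, hence finite, hence equal to $\{x\}$. As $T_n=\Gamma_{n,k}+T_k$, the group $T_n$ fixes $x$. So $T_n$ fixes every point of $P$, and every well-ordering of $P$ is admitted.

Two obstacles stand between this argument and a model of $\mathrm{ZF}$. First, atoms must be replaced by sets. Generic subsets of an ordinal will not do: they are linearly ordered lexicographically ($y<z$ if the least element of $y\mathbin{\triangle}z$ is in $z$), uniformly in the level, and Proposition~\ref{prop:choice}(b) would destroy $\mathrm{KT}_1$. We replace the atom $(n,t)$ by a \emph{set} $X_{n,t}$ of $\kappa$ generic subsets of $\kappa$. Second, the elements of a poset may then depend on individual generic sets, and a poset with finite antichains need no longer be well-orderable (Remark~\ref{rem:notwo}). We let an object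 depend on fewer than $\kappa$ generic sets, where $\kappa\ge\omega_2$. Then an element of $P$ that depends on a generic set on which $P$ does not depend has $\aleph_1$ distinct copies in $P$, enumerated in the model, and Lemma~\ref{lem:DM} finds an uncountable chain among them.

\section{The model}\label{sec:model}

\subsection{Symmetric extensions}\label{sub:sym}

We recall the standard facts; see \cite[Ch.~15]{JechST} and \cite[Ch.~5]{JechAC}. Let $V\models\mathrm{ZFC}$, let $\mathbb P\in V$ be a forcing with greatest element $1$, and let $G\subseteq\mathbb P$ be a $V$-generic filter. A name $u$ is a set of pairs $(v,p)$ with $v$ a name and $p\in\mathbb P$; $\operatorname{dom}u$ is the set of first coordinates, and $u^G=\{v^G:(v,p)\in u\text{ for some }p\in G\}$. The name $\check a=\{(\check b,1):b\in a\}$ has value $a\in V$. A statement holds in $V[G]$ if and only if some $p\in G$ forces it, the forcing relation is definable in $V$, and $G$ meets every set in $V$ that is dense below some element of $G$.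

Let $\mathcal G\in V$ be a group acting on $\mathbb P$ by automorphisms. It acts on names by $\pi u=\{(\pi v,\pi p):(v,p)\in u\}$, and $\pi\check a=\check a$. A \emph{normal filter} $\mathcal F$ on $\mathcal G$ is a nonempty family of subgroups of $\mathcal G$ closed under finite intersections, under passing to larger subgroups, and under conjugation by elements of $\mathcal G$. A name $u$ is \emph{hereditarily symmetric}, $u\in\mathrm{HS}$, if $\{\pi\in\mathcal G:\pi u=u\}\in\mathcal F$ and $\operatorname{dom}u\subseteq\mathrm{HS}$. By normality, $\mathrm{HS}$ is closed under $\mathcal G$. The \emph{symmetric extension} is $N=\{u^G:u\in\mathrm{HS}\}$.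
\begin{itemize}
\item[(S1)] $N$ is a transitive subclass of $V[G]$, $V\subseteq N\subseteq V[G]$, and $N\models\mathrm{ZF}$.
\item[(S2)] For $\vec u\in\mathrm{HS}$ write $p\Vdash\varphi(\vec u)$ if $p$ forces $N\models\varphi(\vec u)$. Then $p\Vdash\varphi(\vec u)$ if and only if $\pi p\Vdash\varphi(\pi\vec u)$, for all $\pi\in\mathcal G$.
\item[(S3)] For a set $U\in V$ of names, $U^\bullet=\{(u,1):u\in U\}$ has value $\{u^G:u\in U\}$, and $\pi U^\bullet=(\pi U)^\bullet$. Building ordered pairs in this way, one obtains for each family $\langle u_j:j\in J\rangle\in V$ of names a name $\langle u_j:j\in J\rangle^\bullet$ for the function $j\mapsto u_j^G$, with $\pi\langle u_j:j\in J\rangle^\bullet=\langle\pi u_j:j\in J\rangle^\bullet$. Hence, if all $u_j$ are in $\mathrm{HS}$ and one group in $\mathcal F$ fixes every $u_j$, then the function $j\mapsto u_j^G$ is in $N$.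
\end{itemize}
Unless said otherwise, all names below are in $\mathrm{HS}$.

\subsection{Forcing, group and filter}\label{sub:setup}

Fix $V\models\mathrm{ZFC}$ and a regular cardinal $\kappa\ge\omega_2$ of $V$. Work in $V$. The set of \emph{coordinates} is $I=\omega\times Q\times\kappa$. Put $I_{<n}=n\times Q\times\kappa$, the coordinates on levels below $n$. The sets $\{(n,t)\}\times\kappa$ are the \emph{fibers}.

\emph{Forcing.} Let $\mathbb P$ be the set of partial functions $p:I\times\kappa\to2$ with $|p|<\kappa$, ordered by reverse inclusion; it adds a subset of $\kappa$ for each coordinate. Let $I(p)$ be the set of $i\in I$ with $(i,\beta)\in\operatorname{dom}p$ for some $\beta$, and for $D\subseteq I$ let $p{\restriction}D$ be the restriction of $p$ to $D\times\kappa$. Conditions are compatible when their union is a function, and if $p,r\in G$ then $p\cup r$ and all subsets of it are in $G$. As $\kappa$ is regular, the union of a decreasing sequence of fewer than $\kappa$ conditions is a condition: $\mathbb P$ is ${<}\kappa$-closed. Such a forcing adds no new function from any $\theta<\kappa$ into $V$. A surjection from a smaller ordinal onto a cardinal $\le\kappa$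 of $V$ would be such a function, so $V$, $N$ and $V[G]$ have the same cardinals $\le\kappa$.

\emph{Group.} Let $\mathcal G$ be the set of permutations $\pi$ of $I$ for which there is $\tau_\pi\in Q^\omega$ with
\[
\pi(n,t,\xi)\in\{(n,t+\tau_\pi(n))\}\times\kappa\qquad\text{for all }(n,t,\xi)\in I.
\]
So $\pi$ translates the fibers of level $n$ by $\tau_\pi(n)$ and is otherwise arbitrary. The set $\mathcal G$ is a group, $\tau_\pi$ is determined by $\pi$, and $\tau_{\pi\sigma}=\tau_\pi+\tau_\sigma$. The action on $\mathbb P$ is $(\pi p)(\pi i,\beta)=p(i,\beta)$, so $I(\pi p)=\pi I(p)$. For $\gamma\in Q^\omega$ the pure translation $\hat\gamma(n,t,\xi)=(n,t+\gamma(n),\xi)$ is in $\mathcal G$, with $\tau_{\hat\gamma}=\gamma$, and $\hat\varepsilon\hat\gamma=\widehat{\varepsilon+\gamma}$.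

\emph{Filter.} A \emph{support} is a pair $(D,k)$ with $k<\omega$, $D\subseteq I_{<k}$ and $|D|<\kappa$. Put
\[
H_{D,k}=\{\pi\in\mathcal G:\pi{\restriction}D=\mathrm{id}\text{ and }\tau_\pi(m)=0\text{ for all }m<k\}.
\]
If $D\subseteq D'$ and $k\le k'$, then $H_{D',k'}\subseteq H_{D,k}$; in particular $H_{D\cup D',\max(k,k')}\subseteq H_{D,k}\cap H_{D',k'}$ for any two supports. Elements of $\mathcal G$ preserve levels, so $(\pi D,k)$ is a support, and $\pi H_{D,k}\pi^{-1}=H_{\pi D,k}$ because $\tau_{\pi\sigma\pi^{-1}}=\tau_\sigma$. Hence the subgroups containing some $H_{D,k}$ form a normal filter $\mathcal F$. Let $G$ be generic and let $N$ be the symmetric extension.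

A name $u$ \emph{has support} $(D,k)$ if $H_{D,k}$ fixes $u$. Every $u\in\mathrm{HS}$ has a support; a support may be enlarged in both components; and if $u$ has support $(D,k)$, then $\pi u$ has support $(\pi D,k)$. Fewer than $\kappa$ supports $(D_j,k)$ \emph{with the same $k$} have the common enlargement $(\bigcup_jD_j,k)$. Supports with unbounded $k$ have none. The first fact will give long sequences in $N$, and the second is the reason why choice fails.

\subsection{Moving conditions apart}

\begin{lemma}\label{lem:extend}
Let $f$ be an injection with $\operatorname{dom}f\subseteq I$ and $|\operatorname{dom}f|<\kappa$ that maps each point into its own fiber. Then $f$ extends to some $\pi\in\mathcal G$ with $\tau_\pi=0$.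
\end{lemma}

\begin{proof}
In each fiber the complements of the domain and of the range of $f$ both have size $\kappa$; extend $f$ by a bijection between them.
\end{proof}

\begin{lemma}\label{lem:spread}
Let $E,M\subseteq I$ have size less than $\kappa$, and let $1\le\theta<\kappa$. There are $\pi_j\in\mathcal G$, for $j<\theta$, with $\tau_{\pi_j}=0$ and $\pi_j{\restriction}E=\mathrm{id}$, such that the sets $\pi_j(M\setminus E)$ are pairwise disjoint and disjoint from $M\cup E$.
\end{lemma}

\begin{proof}
In each fiber choose $\theta$ pairwise disjoint copies of the part of $M\setminus E$ in that fiber, all outside $M\cup E$. There is room, since the fiber has size $\kappa$ and fewer than $\kappa$ points are involved. The $j$-th copying map together with the identity on $E$ satisfies the hypothesis of Lemma~\ref{lem:extend}.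
\end{proof}

If $(E,k)$ is a support, the $\pi_j$ lie in $H_{E,k}$. The lemma will be used with the following identities, valid whenever $\pi\in\mathcal G$ fixes $E$ pointwise:
\begin{equation}\label{eq:move}
(\pi p){\restriction}E=p{\restriction}E,\qquad I(\pi p)\setminus E=\pi\bigl(I(p)\setminus E\bigr),\qquad \pi D=E\cup\pi(D\setminus E)\ \text{ for }D\supseteq E.
\end{equation}
The first application says that a statement about names with support $(D,k)$ depends only on the coordinates in $D$.

\begin{lemma}\label{lem:restrict}
If $u_1,\dots,u_l$ have support $(D,k)$ and $p\Vdash\varphi(\vec u)$, then $p{\restriction}D\Vdash\varphi(\vec u)$. Consequently, if $N\models\varphi(u_1^G,\dots,u_l^G)$, then some $p\in G$ with $I(p)\subseteq D$ forces $\varphi(\vec u)$.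
\end{lemma}

\begin{proof}
Otherwise some $r\le p{\restriction}D$ forces $\neg\varphi(\vec u)$. Lemma~\ref{lem:spread} with $E=D$, $M=I(p)\cup I(r)$ and $\theta=1$ gives $\pi\in H_{D,k}$ with $\pi(M\setminus D)$ disjoint from $M$. By \eqref{eq:move}, $(\pi r){\restriction}D=r{\restriction}D\supseteq p{\restriction}D$, and $I(\pi r)\setminus D$ is disjoint from $I(p)$. So $\pi r\cup p$ is a condition. It forces $\varphi(\vec u)$, and by (S2) it forces $\neg\varphi(\pi\vec u)$, which is $\neg\varphi(\vec u)$. This is a contradiction. The last sentence follows because $p\in G$ implies $p{\restriction}D\in G$.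
\end{proof}

\section{$\mathrm{KT}_2$ fails in $N$}\label{sec:KT2}

For $i\in I$, $n<\omega$ and $t\in Q$ define
\[
\dot x_i=\{(\check\beta,p):p(i,\beta)=1\},\qquad \dot X_{n,t}=\{\dot x_{(n,t,\xi)}:\xi<\kappa\}^\bullet,\qquad \dot A_n=\{\dot X_{n,t}:t\in Q\}^\bullet,
\]
and let $x_i$, $X_{n,t}$, $A_n$ be their values. For $\pi\in\mathcal G$ we have $\pi\dot x_i=\dot x_{\pi i}$. Since $\pi$ maps the fiber of $(n,t)$ onto the fiber of $(n,t+\tau_\pi(n))$, this gives
\[
\pi\dot X_{n,t}=\dot X_{n,t+\tau_\pi(n)},\qquad\pi\dot A_n=\dot A_n.
\]
So $\dot x_i$ has support $(\{i\},n+1)$ for $i$ on level $n$, the name $\dot X_{n,t}$ has support $(\emptyset,n+1)$, and $\dot A_n$ has support $(\emptyset,0)$; all of them are in $\mathrm{HS}$. For $i\ne i'$, any condition $r$ can be extended by the values $1$ at $(i,\beta)$ and $0$ at $(i',\beta)$, for a $\beta<\kappa$ not yet used by $r$; so $x_i\ne x_{i'}$ is forced by $1$. Hence the sets $X_{n,t}$ are nonempty and pairwise disjoint, and the $A_n$ are pairwise disjoint. By (S3), the bijection $t\mapsto X_{n,t}$ from $Q$ onto $A_n$ is in $N$ for each $n$, and $\langle A_n:n<\omega\rangle\in N$. Thus $\langle A_n\rangle$ is, in $N$, a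 sequence of pairwise disjoint countably infinite sets.

\begin{proposition}\label{prop:nochoice}
No infinite subfamily of $\langle A_n:n<\omega\rangle$ has a choice function in $N$, and $N\models\neg\mathrm{KT}_2$.
\end{proposition}

\begin{proof}
Let $f\in N$ be a function on an infinite subset of $\omega$ with $f(m)\in A_m$, and let $\dot f$ be a name for it with support $(E,n)$. Choose $m\ge n$ in the domain of $f$, say $f(m)=X_{m,t}$. Both $\dot f$ and $\dot X_{m,t}$ have support $(E,m+1)$, so by Lemma~\ref{lem:restrict} some $p\in G$ with $I(p)\subseteq E$ forces $\dot f(\check m)=\dot X_{m,t}$. Let $\gamma\in Q^\omega$ vanish except at $m$, where $\gamma(m)=t'\ne0$. Since $m\ge n$, the translation $\hat\gamma$ is the identity on $I_{<n}\supseteq E$. So $\hat\gamma\in H_{E,n}$, $\hat\gamma\dot f=\dot f$ and $\hat\gamma p=p$. By (S2), $p$ forces $\dot f(\check m)=\dot X_{m,t+t'}$. As $p\in G$, we get $X_{m,t}=f(m)=X_{m,t+t'}$, a contradiction.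

In $N$, give $W=\bigcup_nA_n$ the level order. By Lemma~\ref{lem:level}, its antichains are countable, its chains are finite because an infinite chain would define a choice function for infinitely many levels, and $W$ is uncountable.
\end{proof}

\section{Shrinking supports}\label{sec:supports}

Let $P\in N$ have a name with support $(E,n)$, and let $x\in P$ have a name with a larger support $(F,k)$. The argument with atoms lowers $k$ to $n$, but it can start only after $F$ has been reduced to $E$, since translations on the levels in $[n,k)$ move the coordinates in $F\setminus E$. This section shows that either $F$ can be reduced to $E$, or $P$ contains long sequences of distinct elements. The plan is to move $F\setminus E$ to many disjoint places and look at the resulting copies of $x$. If two copies coincide, their common value has two supports that meet in $E$, and we want to conclude that $(E,k)$ suffices. This needs an argument, because supports belong to names: the two names are different, they are equal only below some condition $q$, and a third name has to be built.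

\begin{lemma}\label{lem:intersect}
Let $u_1$ have support $(D_1,k)$ and $u_2$ support $(D_2,k)$, let $E=D_1\cap D_2$, and suppose $u_1^G=u_2^G=x$. Then $x=u^G$ for some $u$ with support $(E,k)$.
\end{lemma}

\begin{proof}
Both names have support $(D_1\cup D_2,k)$, so Lemma~\ref{lem:restrict} gives $q\in G$ with $I(q)\subseteq D_1\cup D_2$ and $q\Vdash u_1=u_2$. We show that $(gu_1)^G=x$ for every $g\in H_{E,k}$ with $gq\in G$, and then glue the names $gu_1$ together.

\emph{Step 1. If $g,h\in H_{E,k}$, $gq,hq\in G$ and $gD_1\cap hD_2=E$, then $(gu_1)^G=(hu_2)^G$.} We merge $g$ and $h$ into one permutation. The map $f_0=g{\restriction}D_1\cup h{\restriction}D_2$ is well defined, since $g$ and $h$ are the identity on $E=D_1\cap D_2$. It is injective: if $gd_1=hd_2=e$ with $d_1\in D_1$ and $d_2\in D_2$, then $e\in E$, so $ge=he=e$ and $d_1=e=d_2$. It maps each point into its own fiber, because $D_1,D_2\subseteq I_{<k}$ and $\tau_g,\tau_h$ vanish below $k$. By Lemma~\ref{lem:extend}, $f_0$ extends to $f\in\mathcal G$ with $\tau_f=0$. On each $i\in I(q)$ the map $f$ agrees with $g$ or with $h$, so $fq\subseteq gq\cup hq$ and $fq\in G$. By (S2), $fq\Vdash fu_1=fu_2$. Finally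 $f^{-1}g\in H_{D_1,k}$ gives $fu_1=gu_1$, and $f^{-1}h\in H_{D_2,k}$ gives $fu_2=hu_2$.

\emph{Step 2. If $g\in H_{E,k}$ and $gq\in G$, then $(gu_1)^G=x$.} We compare $u_1$ and $gu_1$ through a copy $hu_2$ in general position to both. Call $h\in H_{E,k}$ \emph{good} if $hD_2\cap D_1=E$ and $hD_2\cap gD_1=E$. Given $r\le q$, Lemma~\ref{lem:spread} with $M=D_1\cup D_2\cup gD_1\cup I(r)$ and $\theta=1$ gives $h\in H_{E,k}$ with $h(M\setminus E)$ disjoint from $M\cup E$. Since $hD_2=E\cup h(D_2\setminus E)$ and $E$ is contained in $D_1$ and in $gD_1$, this $h$ is good. By \eqref{eq:move}, $(hq){\restriction}E=q{\restriction}E\subseteq r$, and $I(hq)\setminus E$ is disjoint from $I(r)$; so $hq\cup r$ is a condition. Thus the conditions that extend $hq$ for some good $h$ are dense below $q$, and there is a good $h$ with $hq\in G$. Step~1 for the pairs $(\mathrm{id},h)$ and $(g,h)$ gives $x=u_1^G=(hu_2)^G=(gu_1)^G$.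

\emph{Step 3.} Put
\[
u=\{(gv,r):g\in H_{E,k},\ (v,s)\in u_1,\ r\in\mathbb P,\ r\le gs,\ r\le gq\}.
\]
If $\pi\in H_{E,k}$ and $(gv,r)\in u$ is witnessed by $g$ and $(v,s)$, then $(\pi gv,\pi r)\in u$ is witnessed by $\pi g$ and $(v,s)$. So $\pi u\subseteq u$ for all $\pi\in H_{E,k}$, and therefore $\pi u=u$. Also $\operatorname{dom}u\subseteq\mathrm{HS}$, so $u\in\mathrm{HS}$ has support $(E,k)$. Some $r\in G$ lies below $gs$ and $gq$ if and only if $gs,gq\in G$. Hence $u^G=\bigcup\{(gu_1)^G:g\in H_{E,k},\ gq\in G\}$, which equals $x$ by Step~2; the union is over a nonempty set, as $g=\mathrm{id}$ qualifies.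
\end{proof}

\begin{lemma}\label{lem:dichotomy}
Let $P\in N$ have a name $\dot P$ with support $(E,n)$. Let $x\in P$ have a name $\dot x$ with support $(F,k)$, where $F\supseteq E$ and $k\ge n$. If no name with support $(E,k)$ has value $x$, then for every infinite cardinal $\theta<\kappa$ there is in $N$ an injection of $\theta$ into $P$.
\end{lemma}

\begin{proof}
First we find a condition that forces the hypothesis in a form that can be transported by $H_{E,k}$. Consider the conditions $r$ such that either $r\Vdash\dot x=u$ for some $u$ with support $(E,k)$, or no extension of $r$ has this property. They form a dense set in $V$, so $G$ contains one, and for it the first alternative fails by hypothesis. Extending it within $G$, we get $p\in G$ such that $p\Vdash\dot x\in\dot P$ and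
\begin{equation}\label{eq:never}
\text{no }r\le p\text{ forces }\dot x=u\text{ for any }u\text{ with support }(E,k).
\end{equation}

Fix $\theta$. Given $r\le p$, Lemma~\ref{lem:spread} with $M=F\cup I(r)$ gives $\langle\rho_j:j<\theta\rangle\in V$ in $H_{E,k}$ with the sets $\rho_j(M\setminus E)$ pairwise disjoint and disjoint from $M\cup E$. By \eqref{eq:move}, $\rho_iF\cap\rho_jF=E$ for $i\ne j$; each $(\rho_jp){\restriction}E=p{\restriction}E$ is contained in $r$; and, as $I(p)\subseteq M$, the sets $I(\rho_jp)\setminus E$ are pairwise disjoint and disjoint from $I(r)$. So $r\cup\bigcup_{j<\theta}\rho_jp$ is a function, of size less than $\kappa$, hence a condition. By density below $p$ there is $\langle\rho_j:j<\theta\rangle\in V$ in $H_{E,k}$ with $\rho_jp\in G$ for all $j$ and $\rho_iF\cap\rho_jF=E$ for $i\ne j$.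

Let $x_j=(\rho_j\dot x)^G$. Since $\rho_j\in H_{E,k}\subseteq H_{E,n}$ fixes $\dot P$, we have $\rho_jp\Vdash\rho_j\dot x\in\dot P$, so $x_j\in P$. The name $\rho_j\dot x$ has support $(\rho_jF,k)$, so all these names have the support $(\bigcup_{j<\theta}\rho_jF,k)$, and $\langle x_j:j<\theta\rangle\in N$ by (S3). Suppose $x_i=x_j$ with $i\ne j$. By Lemma~\ref{lem:intersect} there is $u$ with support $(E,k)$ and $u^G=(\rho_i\dot x)^G$. Some $r\in G$ with $r\le\rho_ip$ forces $\rho_i\dot x=u$. Then $\rho_i^{-1}r\le p$ forces $\dot x=\rho_i^{-1}u$, and $\rho_i^{-1}u=u$, contrary to \eqref{eq:never}. So $j\mapsto x_j$ is injective.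
\end{proof}

\section{$\mathrm{KT}_1$ holds in $N$}\label{sec:KT1}

\begin{proposition}\label{prop:wo}
Let $(P,\le)\in N$ be a poset all of whose antichains in $N$ are finite. Suppose that for some infinite cardinal $\theta<\kappa$ there is in $N$ no injection of $\theta$ into $P$. Then $P$ is well-orderable in $N$.
\end{proposition}

\begin{proof}
Fix names $\dot P$ and $\dot\le$ with a common support $(E,n)$.

\emph{Step 1. Every $x\in P$ has a name with support $(E,n)$.} Take a name of $x$ and enlarge its support to some $(F,k)$ with $F\supseteq E$ and $k\ge n$. By Lemma~\ref{lem:dichotomy} and the hypothesis on $\theta$, $x=\dot x^G$ for some $\dot x$ with support $(E,k)$. Let $\Gamma=\Gamma_{n,k}$ be the torsion divisible group \eqref{eq:Gamma}. For $\gamma\in\Gamma$, the translation $\hat\gamma$ is the identity on $I_{<n}\supseteq E$. Therefore $\hat\gamma\in H_{E,n}$ fixes $\dot P$ and $\dot\le$; it fixes every condition $p$ with $I(p)\subseteq E$; and $\hat\gamma\dot x$ has support $(\hat\gamma E,k)=(E,k)$. Put $x_\gamma=(\hat\gamma\dot x)^G$, so $x_0=x$, and $O=\{x_\gamma:\gamma\in\Gamma\}$.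

By Lemma~\ref{lem:restrict}, some $p\in G$ with $I(p)\subseteq E$ forces $\dot x\in\dot P$; applying $\hat\gamma$, the same $p$ forces $\hat\gamma\dot x\in\dot P$. So $O\subseteq P$. By (S3), $\langle x_\gamma:\gamma\in\Gamma\rangle$ and $O$ are in $N$. Condition \eqref{eq:shift} holds: if $x_\gamma\le x_\delta$, then by Lemma~\ref{lem:restrict} some $p\in G$ with $I(p)\subseteq E$ forces $\hat\gamma\dot x\mathrel{\dot\le}\hat\delta\dot x$; applying $\hat\varepsilon$, which fixes $p$ and $\dot\le$, we see that $p$ forces $\widehat{\gamma+\varepsilon}\,\dot x\mathrel{\dot\le}\widehat{\delta+\varepsilon}\,\dot x$. By Lemma~\ref{lem:orbit}(a), $O$ is an antichain. It lies in $N$, so it is finite, and Lemma~\ref{lem:orbit}(b) gives $x_\gamma=x$ for all $\gamma\in\Gamma$.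

The names $\hat\gamma\dot x$ may differ although their values agree, so we take their union as sets of pairs, $\dot x'=\bigcup_{\gamma\in\Gamma}\hat\gamma\dot x$. Its value is $\bigcup_\gamma x_\gamma=x$, and $\operatorname{dom}\dot x'\subseteq\mathrm{HS}$. Let $\pi\in H_{E,n}$, and let $\delta\in\Gamma$ agree with $\tau_\pi$ on $[n,k)$. For $\gamma\in\Gamma$ the permutation $\sigma=(\widehat{\delta+\gamma})^{-1}\pi\hat\gamma$ fixes $E$ pointwise, and $\tau_\sigma=\tau_\pi-\delta$ vanishes below $k$. So $\sigma\in H_{E,k}$ fixes $\dot x$, that is, $\pi\hat\gamma\dot x=\widehat{\delta+\gamma}\,\dot x$. As $\gamma$ ranges over $\Gamma$, so does $\delta+\gamma$, and hence $\pi\dot x'=\dot x'$.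

\emph{Step 2. A set of such names suffices.} The names with support $(E,n)$ form a proper class. In $V$, consider the pairs $(v,r)\in\operatorname{dom}\dot P\times\mathbb P$ for which some $u\in\mathrm{HS}$ with support $(E,n)$ satisfies $r\Vdash v=u$. These pairs form a set, so by Collection there is a set $U\in V$ of names in $\mathrm{HS}$ with support $(E,n)$ that contains such a $u$ for each such pair. Let $x\in P$. Then $x=v^G$ for some $v\in\operatorname{dom}\dot P$, and $x=u^G$ for some $u$ with support $(E,n)$ by Step~1. Some $r\in G$ forces $v=u$, so $r\Vdash v=u'$ for some $u'\in U$, and $x=(u')^G$. By (S3) the map $e(u)=u^G$ on $U$ is in $N$, and $P\subseteq\operatorname{ran}e$. Fix a well-ordering of $U$ in $V\subseteq N$. Sending $x\in P$ to the least $u\in U$ with $e(u)=x$ injects $P$ into $U$, so $P$ is well-orderable in $N$.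
\end{proof}

\begin{remark}\label{rem:notwo}
The hypothesis on $\theta$ cannot be dropped. The set $X_{n,t}$ consists of subsets of $\kappa$, so the lexicographic order makes it a poset in $N$ with antichains of size at most one. It is not well-orderable in $N$. Suppose $\dot\prec$ names a well-ordering of it and has support $(E,k)$ with $k>n$. Take $i\ne i'$ in the fiber of $(n,t)$ outside $E$. By Lemma~\ref{lem:restrict}, for some ordinal $\beta$ some $p$ with $I(p)\subseteq E\cup\{i\}$ forces that $\dot x_i$ is the $\check\beta$-th element of $\dot\prec$. The transposition $\pi$ of $i$ and $i'$ is in $H_{E,k}$, and $p\cup\pi p$ is a condition by \eqref{eq:move}. It forces that both $\dot x_i$ and $\dot x_{i'}$ are the $\check\beta$-th element, although $\dot x_i\ne\dot x_{i'}$ is forced by $1$.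
\end{remark}

It remains to treat posets into which $\theta$ does inject. The order induced on $\theta$ is a small set of ordinals, so it lies in $V$, where choice is available.

\begin{proposition}\label{prop:mu}
Let $\mu$ be an infinite cardinal of $V$ with $\mu^+<\kappa$. In $N$, every poset with all antichains finite and all chains of size $\le\mu$ has size $\le\mu$.
\end{proposition}

\begin{proof}
Let $(P,\le)\in N$ be such a poset. The models $V$, $N$ and $V[G]$ have the same cardinals $\le\kappa$, so they agree on $\mu^+$. Suppose that $j:\mu^+\to P$ is an injection in $N$, and define $\xi\preceq\eta$ if $j(\xi)\le j(\eta)$. The characteristic function of $\preceq$ is a function from $\mu^+\times\mu^+$ into $2$, and $\mu^+<\kappa$, so ${\preceq}\in V$ by ${<}\kappa$-closure. If $Z\in V$ is an antichain of $\preceq$, then $j[Z]\in N$ is an antichain of $P$, so $Z$ is finite. By Lemma~\ref{lem:DM} in $V$ there is a chain $C\in V$ of $\preceq$ of size $\mu^+$. Then $j[C]\in N$ is a chain of $P$ in bijection with $\mu^+$, which does not inject into $\mu$ in $N$. This contradicts the hypothesis on chains.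

So $\mu^+$ does not inject into $P$ in $N$. By Proposition~\ref{prop:wo} with $\theta=\mu^+$, the set $P$ is in bijection, in $N$, with a cardinal. That cardinal is less than $\mu^+$, hence at most $\mu$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:lambda}]
Proposition~\ref{prop:nochoice} gives $N\models\neg\mathrm{KT}_2$ for every regular $\kappa\ge\omega_2$. For Theorem~\ref{thm:main} take $\kappa=\omega_2$; Proposition~\ref{prop:mu} with $\mu=\omega$ says that $N\models\mathrm{KT}_1$. For Theorem~\ref{thm:lambda} take $\kappa=\lambda^{++}$. Every infinite cardinal $\mu\le\lambda$ of $N$ is a cardinal of $V$ with $\mu^+\le\lambda^+<\kappa$, so Proposition~\ref{prop:mu} applies to it.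
\end{proof}

The bound $\mu^+<\kappa$, which for $\mu=\omega$ is the assumption $\kappa\ge\omega_2$, was used twice: to gather $\mu^+$ copies of an element under one support in Lemma~\ref{lem:dichotomy}, and to place the order $\preceq$ in $V$.

\begin{remark}
Torsion and divisibility of $Q$ enter only through Lemma~\ref{lem:orbit}, and neither can be omitted. Sections~\ref{sec:model} and~\ref{sec:KT2} use only that $Q$ is a nontrivial countable abelian group (infinite, for the $A_n$ to be infinite); for any such group, $\langle A_n\rangle$ is a sequence of nonempty countable sets without a choice function. For $\mathbb Z/2\mathbb Z$, which is torsion, the $A_n$ are pairs. For the rational numbers, which are divisible, the linear order of $A_n$ given by $X_{n,t}\le_nX_{n,t'}$ if $t\le t'$ is preserved by translations, so its canonical name is fixed by $\mathcal G$ and $\langle\le_n\rangle\in N$. In both cases $\mathrm{KT}_1$ fails by Proposition~\ref{prop:choice}(b).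
\end{remark}

\begin{remark}
In the model of Theorem~\ref{thm:main}, the sequence $\langle A_n\rangle$ shows that $\mathrm{KT}_1$ does not yield the conclusion of Proposition~\ref{prop:choice}(a). By Proposition~\ref{prop:choice}(b), there is in $N$ no sequence of partial orders on the sets $A_n$ with only finite antichains.
\end{remark}

\section{A model of $\mathrm{DC}$ in which $\mathrm{KT}_1$ fails}\label{sec:dcmodel}

To refute $\mathrm{KT}_1$ by a level order we need finite levels, uncountably many of them, and no choice function for an uncountable set of levels. We add $\omega_1$ pairs and let a name fix countably many coordinates. Then a chain is confined to countably many levels, while countably many supports can always be united, which gives $\mathrm{DC}$.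

\begin{proof}[Proof of Theorem~\ref{thm:dc}(b)]
Let $V\models\mathrm{ZFC}$ and $J=\omega_1\times2\times\omega_1$. Let $\mathbb P'$ be the set of countable partial functions $J\times\omega_1\to2$, ordered by reverse inclusion. It is ${<}\omega_1$-closed, so $\omega_1$ is preserved. Let $\mathcal G'$ be the group of permutations $\pi$ of $J$ for which there is $\tau\in2^{\omega_1}$ with $\pi(\alpha,\varepsilon,\xi)\in\{(\alpha,\varepsilon+\tau(\alpha))\}\times\omega_1$ for all $(\alpha,\varepsilon,\xi)\in J$, with addition modulo $2$; it acts by $(\pi p)(\pi i,\beta)=p(i,\beta)$. For countable $D\subseteq J$ let $\operatorname{fix}(D)=\{\pi\in\mathcal G':\pi{\restriction}D=\mathrm{id}\}$. Since $\pi\operatorname{fix}(D)\pi^{-1}=\operatorname{fix}(\pi D)$ and $\bigcap_{j<\omega}\operatorname{fix}(D_j)=\operatorname{fix}(\bigcup_{j<\omega}D_j)$, the subgroups containing some $\operatorname{fix}(D)$ form a normal filter closed under countable intersections. Let $G\subseteq\mathbb P'$ be generic and let $N'$ be the symmetric extension.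

\emph{$\mathrm{DC}$ holds in $N'$.} It suffices to show that every $s\in V[G]$ with $s:\omega\to N'$ is in $N'$: for $R,Y\in N'$ as in $\mathrm{DC}$, the required sequence exists in $V[G]\models\mathrm{ZFC}$, and it then lies in $N'$. Let $\dot s$ be an arbitrary $\mathbb P'$-name for $s$, and let $p\in G$ force, in the ordinary sense, that $\dot s$ is a function from $\omega$ into $N'$. Given $r\le p$, choose in $V$ conditions $r\ge q_0\ge q_1\ge\cdots$ and names $\dot y_j\in\mathrm{HS}$ such that $q_j$ forces $\dot s(\check\jmath)=\dot y_j$. Then $q=\bigcup_jq_j$ is a condition and forces all these equations. By density there is $\langle\dot y_j:j<\omega\rangle\in V$ in $\mathrm{HS}$ with $s(j)=\dot y_j^G$ for all $j$. One group in the filter fixes every $\dot y_j$, so $s\in N'$ by (S3).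

\emph{The poset.} For $i\in J$, $\alpha<\omega_1$ and $\varepsilon<2$ put
\[
\dot x_i=\{(\check\beta,p):p(i,\beta)=1\},\qquad\dot X_{\alpha,\varepsilon}=\{\dot x_{(\alpha,\varepsilon,\xi)}:\xi<\omega_1\}^\bullet,\qquad\dot B_\alpha=\{\dot X_{\alpha,0},\dot X_{\alpha,1}\}^\bullet.
\]
Then $\pi\dot x_i=\dot x_{\pi i}$, $\pi\dot X_{\alpha,\varepsilon}=\dot X_{\alpha,\varepsilon+\tau(\alpha)}$ and $\pi\dot B_\alpha=\dot B_\alpha$ for $\pi\in\mathcal G'$ with associated $\tau$. The name $\dot x_i$ is fixed by $\operatorname{fix}(\{i\})$, and $\dot X_{\alpha,\varepsilon}$ is fixed by $\operatorname{fix}(\{(\alpha,0,0)\})$, whose elements have $\tau(\alpha)=0$. So all these names are in $\mathrm{HS}$, and $\langle B_\alpha:\alpha<\omega_1\rangle\in N'$ by (S3), where $B_\alpha=\dot B_\alpha^G$. The density argument of Section~\ref{sec:KT2} shows that $1$ forces $\dot x_i\ne\dot x_{i'}$ for $i\ne i'$, so the $B_\alpha$ are pairwise disjoint two-element sets. In $N'$ let $P=\bigcup_{\alpha<\omega_1}B_\alpha$ with the level order. By Lemma~\ref{lem:level}(i), antichains have at most two elements. The set $P$ is uncountable in $N'$, since it maps onto $\omega_1$.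

\emph{Chains are countable.} Let $C\in N'$ be a chain, with a name $\dot C$ fixed by $\operatorname{fix}(D)$, $D$ countable, and let $L\in V$ be the countable set of first coordinates of elements of $D$. Suppose that $C$ meets $B_\alpha$ for some $\alpha\notin L$. Then for some $\varepsilon$ some $p\in G$ forces that $\dot X_{\alpha,\varepsilon}\in\dot C$ and that $\dot C$ has at most one element in $\dot B_\alpha$. Let $S$ be the countable set of $\xi<\omega_1$ such that $((\alpha,\varepsilon',\xi),\beta)\in\operatorname{dom}p$ for some $\varepsilon'$ and $\beta$. Choose a bijection $b$ from $S$ onto a subset of $\omega_1\setminus S$, and let $\sigma$ be the permutation of $\omega_1$ that extends $b\cup b^{-1}$ by the identity; then $\sigma S\cap S=\emptyset$. Define $\pi(\alpha,\varepsilon',\xi)=(\alpha,1-\varepsilon',\sigma\xi)$, and let $\pi$ be the identity on coordinates with first entry different from $\alpha$. Then $\pi\in\operatorname{fix}(D)$, since $\alpha\notin L$. The conditions $p$ and $\pi p$ agree on coordinates with first entry different from $\alpha$; among those with first entry $\alpha$, the condition $p$ mentions only third entries in $S$, and $\pi p$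 only third entries in $\sigma S$. So $p\cup\pi p$ is a condition. By (S2), $\pi p\Vdash\dot X_{\alpha,1-\varepsilon}\in\dot C$. Thus $p\cup\pi p$ forces that $\dot C$ contains both elements of $\dot B_\alpha$ and at most one of them, a contradiction. Hence $C$ meets only levels with index in $L$, and by Lemma~\ref{lem:level}(ii) it is in bijection with a subset of $L$, which is countable in $V\subseteq N'$.

So $N'\models\mathrm{ZF}+\mathrm{DC}+\neg\mathrm{KT}_1$, and $N'\models\mathrm{KT}_2$ by part~(a). Together with Theorem~\ref{thm:main}, this shows that neither principle implies the other.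
\end{proof}

\begin{thebibliography}{9}

\bibitem{EDM}
\emph{On the deductive strength of the Erd\H{o}s--Dushnik--Miller theorem and two order-theoretic principles},
doi:10.1007/s00605-023-01933-z,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00605-023-01933-z.pdf}.

\bibitem{JechAC}
Jech, \emph{The Axiom of Choice}.

\bibitem{JechST}
Jech, \emph{Set Theory}.

\end{thebibliography}
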